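\title{The sharp constant in the Moser--Onofri inequality under moment constraints}

\begin{abstract}
Let $N_m$ be the least number of points in the support of a probability measure on $\mathbb S^2$ that annihilates the spherical harmonics of degrees $1,\dots,m$. Chang and Hang showed that $\log\int e^u\,\mathrm dw\le\big(\frac1{16\pi N_m}+\epsilon\big)\|\nabla u\|^2+c_\epsilon$ for mean-zero $u$ such that $e^u$ is orthogonal to these harmonics. We prove that the inequality holds with $\epsilon=0$. The proof uses harmonic replacement in disjoint discs, completion of a square and a compactness argument. It applies to every closed surface and every weak*-closed family of constraints. For linear constraints of class $C^2$ we show that the resulting constant is optimal.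
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $\mathbb S^2\subset\mathbb R^3$ be the unit sphere, $dA$ its area measure, $\mathrm dw=dA/(4\pi)$ the normalized measure, and $\|\nabla u\|^2=\int_{\mathbb S^2}|\nabla u|^2\,dA$. Onofri's inequality states that
\begin{equation}\label{eq:onofri}
\log\int_{\mathbb S^2}e^u\,\mathrm dw\le\frac1{16\pi}\|\nabla u\|^2\qquad\text{for } u\in H^1(\mathbb S^2)\text{ with }\int_{\mathbb S^2}u\,\mathrm dw=0 .
\end{equation}
The constant $\frac1{16\pi}$ is forced by functions for which the probability measure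
\[
\mu_u=\frac{e^u\,\mathrm dw}{\int e^u\,\mathrm dw}
\]
concentrates at one point (Section~\ref{sec:bubbles}). If a constraint on $\mu_u$ forbids concentration at one point, a smaller constant should be possible.

For $k\ge1$ the \emph{spherical harmonics of degree $k$} are the eigenfunctions of $-\Delta_{\mathbb S^2}$ with eigenvalue $k(k+1)$. They have mean zero and form a space of dimension $2k+1$, and the harmonics of degrees $1,\dots,m$ together with the constants span the restrictions to $\mathbb S^2$ of the polynomials of degree at most $m$. Let $K_m$ be the set of Borel probability measures $\nu$ on $\mathbb S^2$ with $\int p\,d\nu=0$ for every spherical harmonic $p$ of degree $1,\dots,m$. Equivalently, $\nu$ and $\mathrm dw$ give the same integral to every polynomial of degree at most $m$. Let $N_m$ be the smallest number of points in the support of a measure in $K_m$. The constraint on $u$ is $\mu_u\in K_m$, that is,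
\begin{equation}\label{eq:constraint}
\int_{\mathbb S^2}p\,e^u\,\mathrm dw=0\qquad\text{for every spherical harmonic $p$ of degree } 1,\dots,m .
\end{equation}
Chang and Hang \cite{ChangHang} proved that for every $m\ge1$ and $\epsilon>0$ there is $c_\epsilon$ such that
\begin{equation}\label{eq:changhang}
\log\int_{\mathbb S^2}e^u\,\mathrm dw\le\Big(\frac1{16\pi N_m}+\epsilon\Big)\|\nabla u\|^2+c_\epsilon
\end{equation}
for all $u\in H^1(\mathbb S^2)$ of mean zero that satisfy \eqref{eq:constraint}. Without constraints ($m=0$, $N_0=1$) there is no loss, by \eqref{eq:onofri}. The question, which we take from \cite{Talk}, is the following: \emph{for $m\ge1$, can one take $\epsilon=0$ in \eqref{eq:changhang}, with a finite additive constant?} One cannot simply let $\epsilon\to0$, because \eqref{eq:changhang} is compatible with an unbounded excess of lower order, such as $\|\nabla u\|$ or $\log(1+\|\nabla u\|)$, over $\frac1{16\pi N_m}\|\nabla u\|^2$. The answer is yes.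

\begin{theorem}\label{thm:sphere}
For every $m\ge1$ there is $c=c(m)<\infty$ such that every $u\in H^1(\mathbb S^2)$ with $\int u\,\mathrm dw=0$ and \eqref{eq:constraint} satisfies
\[
\log\int_{\mathbb S^2}e^u\,\mathrm dw\le\frac1{16\pi N_m}\|\nabla u\|^2+c .
\]
\end{theorem}

Neither the round metric nor the form of the constraints matters. From now on $(M,g)$ is a closed connected smooth Riemannian surface of area $A$, with $\mathrm dw=dA/A$, $\bar u=\int_Mu\,\mathrm dw$, $\|\nabla u\|^2=\int_M|\nabla u|^2\,dA$, and $\mu_u$ defined as above; $\mu_u$ makes sense because $e^u\in L^1(M)$ for $u\in H^1(M)$ by Trudinger's theorem. Let $\mathcal P(M)$ be the set of Borel probability measures with the weak* topology, in which $\mu_n\to\mu$ means $\int f\,d\mu_n\to\int f\,d\mu$ for all continuous $f$. This space is compact and metrizable. The \emph{support} of $\mu$ is the set of points all of whose neighborhoods have positive measure; its complement is $\mu$-null.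

\begin{theorem}\label{thm:general}
Let $K\subset\mathcal P(M)$ be weak*-closed and let $N\ge1$ be an integer such that no $\mu\in K$ is supported on fewer than $N$ points. Then there is $c=c(M,g,K,N)$ such that
\[
\log\int_Me^{u-\bar u}\,\mathrm dw\le\frac1{16\pi N}\|\nabla u\|^2+c\qquad\text{whenever } u\in H^1(M)\text{ and }\mu_u\in K .
\]
\end{theorem}

\begin{corollary}\label{cor:stable}
Let $p_1,\dots,p_l$ be a basis of the span of the spherical harmonics of degrees $1,\dots,m$. There are $b>0$ and $c$ such that the inequality of Theorem~\ref{thm:sphere}, with the same constant $\frac1{16\pi N_m}$, holds for all mean-zero $u\in H^1(\mathbb S^2)$ that satisfy only $\big|\int p_je^u\,\mathrm dw\big|\le b\int e^u\,\mathrm dw$ for $j=1,\dots,l$.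
\end{corollary}

For linear constraints the constant cannot be improved.

\begin{theorem}\label{thm:sharp}
Let $f_1,\dots,f_l\in C^2(M)$ and $K=\{\mu\in\mathcal P(M):\int f_j\,d\mu=0\text{ for all }j\}$. Assume that some $u_0\in H^1(M)$ satisfies $\int f_je^{u_0}\,\mathrm dw=0$ for all $j$. Let $N$ be the minimal number of points in the support of a measure in $K$; it is finite. For $a>0$ the following are equivalent:
\begin{enumerate}
\item[(i)] there is $c<\infty$ with $\log\int e^{u-\bar u}\,\mathrm dw\le a\|\nabla u\|^2+c$ for all $u\in H^1(M)$ with $\int f_je^u\,\mathrm dw=0$, $j=1,\dots,l$;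
\item[(ii)] $a\ge\dfrac1{16\pi N}$.
\end{enumerate}
In particular ($M=\mathbb S^2$, $u_0=0$), the constant $\frac1{16\pi N_m}$ in Theorem~\ref{thm:sphere} is attained and optimal.
\end{theorem}

The best additive constant $c(m)$ is not determined here: the proof obtains $c(m)$ by compactness, and $u=0$ shows only $c(m)\ge0$. For $m=1$, Gui and Moradifam \cite{GuiMoradifam} proved that $c=0$ is admissible. This agrees with Theorem~\ref{thm:sphere} and is not used below.

The proof of Theorem~\ref{thm:general} has an analytic half and a topological half. The analytic half (Proposition~\ref{prop:discs}) bounds the sum of the logarithms of the masses of $e^u$ in $N$ fixed separated discs by $\frac1{16\pi}\|\nabla u\|^2$, with no loss. The topological half (Proposition~\ref{prop:cover}) selects, from finitely many configurations, $N$ discs that each carry a fixed share of the mass. Section~\ref{sec:sharp} constructs the test functions for Theorem~\ref{thm:sharp}.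

\section{Concentration and the number $N_m$}\label{sec:bubbles}

For a function $f=f(t)$ of the height $t=x_3$ on $\mathbb S^2$ one has
\begin{equation}\label{eq:zonal}
\int_{\mathbb S^2}f\,\mathrm dw=\frac12\int_{-1}^1f\,dt,\qquad\|\nabla f\|^2=2\pi\int_{-1}^1(1-t^2)f'(t)^2\,dt .
\end{equation}

\begin{example}[one bubble]\label{ex:bubble}
For $\tau>0$ let $u_\tau=-2\log(\cosh\tau-t\sinh\tau)$. Substitute $y=\cosh\tau-t\sinh\tau\in[e^{-\tau},e^\tau]$ in \eqref{eq:zonal} and use $(1-t^2)\sinh^2\tau=-1+2y\cosh\tau-y^2$. This gives
\begin{gather*}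
\int e^{u_\tau}\mathrm dw=\frac1{2\sinh\tau}\int_{e^{-\tau}}^{e^\tau}\frac{dy}{y^2}=1,\qquad
-\bar u_\tau=\frac1{\sinh\tau}\int_{e^{-\tau}}^{e^\tau}\log y\,dy=2\tau\coth\tau-2,\\
\|\nabla u_\tau\|^2=\frac{8\pi}{\sinh\tau}\int_{e^{-\tau}}^{e^\tau}\Big(-\frac1{y^2}+\frac{2\cosh\tau}y-1\Big)dy=16\pi\,(2\tau\coth\tau-2).
\end{gather*}
So $u_\tau-\bar u_\tau$ gives equality in \eqref{eq:onofri}, and both sides tend to infinity with $\tau$. Since $e^{u_\tau}\le(1-t)^{-2}\sinh^{-2}\tau$, the measures $\mu_{u_\tau}$ converge to the Dirac mass at the north pole.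
\end{example}

One bubble gains $2\tau$ on the left of \eqref{eq:onofri} and costs energy $32\pi\tau$, up to bounded terms. Now add the densities of $N$ bubbles at distinct points $x_i$ with weights $\nu_i$ of sum $1$, and take the logarithm. Away from the points the density is still of order $e^{-2\tau}$, so the gain is still $2\tau$. Near each $x_i$ the function looks like one bubble plus the constant $\log\nu_i$, so the cost is $32\pi N\tau$ whatever the weights. The ratio is $\frac1{16\pi N}$. Under the constraint \eqref{eq:constraint} the limit $\sum\nu_i\delta_{x_i}$ must lie in $K_m$, so the cheapest concentration uses $N_m$ points. This heuristic explains the constant in \eqref{eq:changhang}, and Section~\ref{sec:sharp} makes it rigorous. Since one bubble produces no unbounded lower-order excess, one guesses that $N$ separated bubbles produce none either.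

The numbers $N_m$, and the number $N$ of Theorem~\ref{thm:sharp}, are finite for the following reason.

\begin{lemma}\label{lem:carath}
Let $F:M\to\mathbb R^l$ be continuous and $\int F\,d\mu=0$ for some $\mu\in\mathcal P(M)$. Then $\int F\,d\nu=0$ for some $\nu\in\mathcal P(M)$ supported on at most $l+1$ points.
\end{lemma}

\begin{proof}
By Carath\'eodory's theorem every point of $\operatorname{conv}F(M)$ is a convex combination of at most $l+1$ points of $F(M)$; in particular this convex hull is compact. If it did not contain $0$, there would be $\xi\in\mathbb R^l$ with $\xi\cdot F>0$ on $M$, contrary to $\int\xi\cdot F\,d\mu=0$. So $0=\sum_{i=0}^l\nu_iF(x_i)$ with $\nu_i\ge0$ and $\sum\nu_i=1$, and $\nu=\sum\nu_i\delta_{x_i}$ serves.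
\end{proof}

\begin{example}\label{ex:Nm}
As $\mathrm dw\in K_m$ and there are $(m+1)^2-1$ constraints, $N_m\le(m+1)^2$. For $m=1$ the constraint is $\int x\,d\nu=0$. A Dirac mass violates it and $\frac12(\delta_x+\delta_{-x})$ satisfies it, so $N_1=2$. For $m=2$, suppose $\nu\in K_2$ has at most three support points. The affine functions on $\mathbb S^2$ form a space of dimension four, so some nonzero affine $P$ vanishes on the support, and $0=\int P^2d\nu=\int P^2\,\mathrm dw>0$, which is absurd. For the uniform measure on the four points $3^{-1/2}(\pm1,\pm1,\pm1)$ with positive product of signs, the averages of $x_j$, of $x_jx_k$ ($j\ne k$) and of $x_j^2$ are $0$, $0$ and $\frac13$, as for $\mathrm dw$. Hence $N_2=4$.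
\end{example}

\section{Isothermal discs and Moser's inequality}\label{sec:tools}

Let $\mathbb D=\{|z|<1\}\subset\mathbb C$, and let $dz$ denote Lebesgue measure in the plane. An \emph{isothermal disc} centered at $x\in M$ is an open set $D\ni x$ together with a conformal diffeomorphism $\varphi$ from a neighborhood of $\overline D$ onto a neighborhood of $\overline{\mathbb D}$ such that $\varphi(x)=0$ and $\varphi(D)=\mathbb D$. Its \emph{half disc} is $B=\varphi^{-1}(\{|z|<\frac12\})$. Isothermal coordinates exist around every point; restricting them to a small round disc and dilating gives arbitrarily small isothermal discs with any center. On $\mathbb S^2$ every open cap other than a punctured sphere is an isothermal disc, by stereographic projection from the antipode of its center followed by a dilation.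

In the chart, $g=e^{2\lambda}|dz|^2$ with $\lambda$ smooth on $\overline{\mathbb D}$, so that
\[
dA=e^{2\lambda}dz,\qquad|\nabla f|^2=e^{-2\lambda}|\nabla_zf|^2,\qquad\Delta_g=e^{-2\lambda}\Delta_z ,
\]
where $\nabla_z,\Delta_z$ are the Euclidean operators. Thus Dirichlet integrals and harmonic functions are the same for $g$ and $|dz|^2$, and $H_0^1(D)$, the closure of $C_c^\infty(D)$ in $H^1$, corresponds to $H_0^1(\mathbb D)$. It is a Hilbert space for the inner product $\int_D\nabla v\cdot\nabla W\,dA$, and extension by zero embeds it in $H^1(M)$.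

The only deep input is Moser's inequality \cite{Moser}: there is $C_0$ such that
\[
\int_\Omega e^{4\pi W^2/\|\nabla W\|^2}\,dz\le C_0|\Omega|
\]
for every bounded domain $\Omega\subset\mathbb R^2$ and every nonzero $W\in H_0^1(\Omega)$. The arithmetic--geometric mean inequality gives $W\le\frac1{16\pi}\|\nabla W\|^2+4\pi W^2/\|\nabla W\|^2$ pointwise. Exponentiate, integrate over $\mathbb D$, and use $\mathrm dw\le A^{-1}\sup e^{2\lambda}\,dz$. With $C_D=\log(\pi C_0A^{-1}\sup e^{2\lambda})$ we obtain
\begin{equation}\label{eq:moser}
\log\int_De^W\,\mathrm dw\le\frac1{16\pi}\|\nabla W\|^2+C_D\qquad\text{for all }W\in H_0^1(D);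
\end{equation}
the case $W=0$ holds because $C_0\ge1$.

To use \eqref{eq:moser} in $N$ discs at once we must manufacture from $u$ functions with zero boundary values whose energies add up to at most $\|\nabla u\|^2$. Aubin's cut-off argument loses $\epsilon$ at this point. For a cut-off function $\chi$,
\[
\|\nabla(\chi u)\|^2=\int\chi^2|\nabla u|^2\,dA+2\int\chi u\,\nabla\chi\cdot\nabla u\,dA+\int u^2|\nabla\chi|^2\,dA ,
\]
and the last two terms are quadratic in $u$. Even an error of size $C\|\nabla u\|$ would be too large: \eqref{eq:moser} may consume all the energy, and then the only way to absorb the error is $Cs\le\epsilon s^2+C^2/(4\epsilon)$. Every error must therefore be paid for by energy that \eqref{eq:moser} does not use, or cancel exactly.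

\section{A model case: two polar caps}\label{sec:model}

Fix $t_0\in(0,1)$, let $D_\pm=\{\pm x_3>t_0\}\subset\mathbb S^2$, and let $u=u(t)$ be a smooth function of the height with $\bar u=0$. We show that
\begin{equation}\label{eq:model}
\log\int_{D_+}e^u\,\mathrm dw+\log\int_{D_-}e^u\,\mathrm dw\le\frac1{16\pi}\|\nabla u\|^2+C(t_0).
\end{equation}
If both caps carry a share $\theta$ of $\int e^u\,\mathrm dw$, the left side is at least $2\log\int e^u\,\mathrm dw+2\log\theta$, and the constant $\frac1{32\pi}=\frac1{16\pi N_1}$ appears.

Since $u$ is constant on $\partial D_\pm$, no cut-off is needed: $v_\pm=u-u(\pm t_0)$ lies in $H_0^1(D_\pm)$. Extend $v_\pm$ by zero and put $h=u-v_+-v_-$. Then $h=u$ on the band $|t|\le t_0$ and $h=u(\pm t_0)$ on $D_\pm$. The three gradients have disjoint supports, so $\|\nabla u\|^2=\|\nabla h\|^2+\|\nabla v_+\|^2+\|\nabla v_-\|^2$. The left side of \eqref{eq:model} equals $u(t_0)+u(-t_0)+\sum_\pm\log\int_{D_\pm}e^{v_\pm}\mathrm dw$.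

The boundary values are controlled by the energy in the band. By the Cauchy--Schwarz inequality and \eqref{eq:zonal}, the oscillation of $h$ is at most
\[
\int_{-t_0}^{t_0}|u'|\,dt\le\Big(\int_{-t_0}^{t_0}\frac{dt}{1-t^2}\Big)^{1/2}\frac{\|\nabla h\|}{\sqrt{2\pi}}=C_1\|\nabla h\|,\qquad C_1^2=\frac1{2\pi}\log\frac{1+t_0}{1-t_0}.
\]
Hence $u(t_0)+u(-t_0)\le2\bar h+2C_1\|\nabla h\|\le2\bar h+\frac1{16\pi}\|\nabla h\|^2+16\pi C_1^2$. This error is paid for by $\|\nabla h\|^2$, which \eqref{eq:moser} does not use.

There remains $2\bar h=-2\int v_+\,\mathrm dw-2\int v_-\,\mathrm dw$. This term is linear in $v_\pm$, and the energy of $v_\pm$ is spent. But a linear term can be produced by shifting the argument of a square. Let $\psi=4\log\frac{1+t}{1+t_0}$ on $D_+$. Then $\psi\ge0$, $\psi\in H_0^1(D_+)$, and since $(1-t^2)\psi'=4(1-t)$, integration by parts gives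
\[
\int_{D_+}\nabla v_+\cdot\nabla\psi\,dA=8\pi\int_{t_0}^1(1-t)v_+'\,dt=8\pi\int_{t_0}^1v_+\,dt=16\pi\int v_+\,\mathrm dw .
\]
Apply \eqref{eq:moser} to $v_++\psi\ge v_+$ instead of $v_+$:
\[
\log\int_{D_+}e^{v_+}\mathrm dw\le\frac{\|\nabla(v_++\psi)\|^2}{16\pi}+C_{D_+}=\frac{\|\nabla v_+\|^2}{16\pi}+2\int v_+\,\mathrm dw+\frac{\|\nabla\psi\|^2}{16\pi}+C_{D_+}.
\]
The term $2\int v_+\,\mathrm dw$ cancels $-2\int v_+\,\mathrm dw$. The reflection $t\mapsto-t$ gives the same bound on $D_-$, and adding up proves \eqref{eq:model}.

For general $u$ the boundary values on a disc are not constant. The constant $u(\pm t_0)$ is then replaced by the harmonic function with the same boundary values, which keeps the energy decomposition exact. This function need not be bounded up to the boundary, so the masses are measured in the half discs.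

\section{Mass in $N$ separated discs}\label{sec:discs}

We first isolate the completion of the square: a linear term can be added to \eqref{eq:moser} at the price of a constant.

\begin{lemma}\label{lem:square}
Let $D$ be an isothermal disc and $\gamma\ge0$. There is $C_{D,\gamma}$ such that
\[
\log\int_De^v\,\mathrm dw-\gamma\int_Dv\,\mathrm dw\le\frac1{16\pi}\|\nabla v\|^2+C_{D,\gamma}\qquad\text{for all }v\in H_0^1(D).
\]
\end{lemma}

\begin{proof}
The functional $v\mapsto8\pi\gamma\int_Dv\,\mathrm dw$ is bounded on $H_0^1(D)$. By the Riesz representation theorem there is $\psi\in H_0^1(D)$ with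
\begin{equation}\label{eq:psi}
\int_D\nabla v\cdot\nabla\psi\,dA=8\pi\gamma\int_Dv\,\mathrm dw\qquad\text{for all }v\in H_0^1(D);
\end{equation}
it is the weak solution of $-\Delta_g\psi=8\pi\gamma/A$. Testing with $\psi^-=\max(-\psi,0)\in H_0^1(D)$ gives $-\|\nabla\psi^-\|^2=8\pi\gamma\int_D\psi^-\,\mathrm dw\ge0$, so $\psi\ge0$. By \eqref{eq:psi},
\[
\|\nabla(v+\psi)\|^2=\|\nabla v\|^2+16\pi\gamma\int_Dv\,\mathrm dw+\|\nabla\psi\|^2 .
\]
Now $e^v\le e^{v+\psi}$, and \eqref{eq:moser} for $W=v+\psi$ gives the claim with $C_{D,\gamma}=\frac1{16\pi}\|\nabla\psi\|^2+C_D$.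
\end{proof}

\begin{proposition}\label{prop:discs}
Let $D_1,\dots,D_N\subset M$ be isothermal discs with pairwise disjoint closures and let $B_i\subset D_i$ be their half discs. There is $C$, depending only on $M$ and the discs, such that for all $u\in H^1(M)$
\[
\sum_{i=1}^N\log\int_{B_i}e^u\,\mathrm dw\le\frac1{16\pi}\|\nabla u\|^2+N\bar u+C .
\]
\end{proposition}

\begin{proof}
Adding a constant $s$ to $u$ adds $Ns$ to both sides, so we may assume $\bar u=0$.

\emph{Harmonic replacement.} Let $v_i\in H_0^1(D_i)$ be given by the Riesz representation theorem from $\int_{D_i}\nabla v_i\cdot\nabla\phi\,dA=\int_{D_i}\nabla u\cdot\nabla\phi\,dA$ for all $\phi\in H_0^1(D_i)$. Extend $v_i$ by zero and put $h=u-\sum_iv_i\in H^1(M)$. On $D_i$ we have $h=u-v_i$, so $\int_{D_i}\nabla h\cdot\nabla\phi\,dA=0$ for all $\phi\in H_0^1(D_i)$. By Weyl's lemma a weakly harmonic function is smooth and harmonic, so $h$ is harmonic in $D_i$. Taking $\phi=v_i$ shows that $\nabla h$ is orthogonal to $\nabla v_i$ in $L^2$, and the $\nabla v_i$ are mutually orthogonal because the discs are disjoint. Hence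
\begin{equation}\label{eq:pyth}
\|\nabla u\|^2=\|\nabla h\|^2+\sum_i\|\nabla v_i\|^2 .
\end{equation}

\emph{The harmonic part.} In the chart of $D_i$ the function $H=h-\bar h$ is harmonic on $\mathbb D$. For $|z|<\frac12$ the disc of radius $\frac12$ about $z$ lies in $\mathbb D$ and has area $\frac\pi4$. The mean value property and the Cauchy--Schwarz inequality give $|H(z)|\le2\pi^{-1/2}\|H\|_{L^2(\mathbb D,dz)}$. Since $M$ is compact and connected, the Poincar\'e inequality $\|f-\bar f\|_{L^2(M,dA)}\le C_P\|\nabla f\|$ holds. With $dz=e^{-2\lambda_i}dA$ we get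
\[
\sup_{B_i}|h-\bar h|\le C_1\|\nabla h\|,\qquad C_1=2\pi^{-1/2}C_P\max_i\sup_{D_i}e^{-\lambda_i}.
\]
On $B_i$ we have $u=h+v_i$, and therefore
\[
\log\int_{B_i}e^u\,\mathrm dw\le\bar h+C_1\|\nabla h\|+\log\int_{D_i}e^{v_i}\,\mathrm dw .
\]

\emph{Summation.} Since $\bar u=0$, we have $\bar h=-\sum_i\int_{D_i}v_i\,\mathrm dw$. The sum of the $N$ inequalities contains $N\bar h$, so
\[
\sum_i\log\int_{B_i}e^u\,\mathrm dw\le NC_1\|\nabla h\|+\sum_i\Big[\log\int_{D_i}e^{v_i}\,\mathrm dw-N\int_{D_i}v_i\,\mathrm dw\Big].
\]
Lemma~\ref{lem:square} with $\gamma=N$ bounds each bracket by $\frac1{16\pi}\|\nabla v_i\|^2+C_{D_i,N}$, and $NC_1\|\nabla h\|\le\frac1{16\pi}\|\nabla h\|^2+4\pi N^2C_1^2$. By \eqref{eq:pyth} the energies add up to $\frac1{16\pi}\|\nabla u\|^2$.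
\end{proof}

\begin{remark}\label{rem:discs}
(a) The sets that carry the mass must be separated. Replace $B_1,B_2$ by the hemispheres $\{\pm x_3>0\}$, and let $u=-2\log(\cosh\tau-x_1\sinh\tau)$ be the bubble of Example~\ref{ex:bubble} rotated to a point of the equator. Each hemisphere has mass $\frac12$, and the inequality would read $-2\log2\le-(2\tau\coth\tau-2)+C$, which fails for large $\tau$.

(b) Connectedness enters only through the Poincar\'e inequality. On a surface with two components, let $u$ equal $s$ on the component that contains the discs and $0$ on the other. The energy is zero, the left side grows like $Ns$, and $N\bar u$ is a fixed fraction less than one of $Ns$.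

(c) The proof does not use $e^u\in L^1(M)$. The case $N=1$ and a finite cover of $M$ by half discs recover this fact.
\end{remark}

\section{Finding the discs}\label{sec:cover}

The constant in Proposition~\ref{prop:discs} depends on the discs and deteriorates as they shrink or approach each other. The discs that carry the mass of $\mu_u$ depend on $u$. We therefore need finitely many configurations, and a lower bound for the mass, that serve all of $K$ at once. For $m=1$ they can be found by hand.

\begin{example}\label{ex:m1}
Let $r=\pi/12$ and cover $\mathbb S^2$ by $q$ open caps of geodesic radius $r$. Let $\mu\in K_1$. Some cap, with center $e$, has mass at least $1/q$, and $e\cdot x\ge\cos r$ on it. Since $\int e\cdot x\,d\mu=0$,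
\[
\mu(\{e\cdot x<0\})\ge\int(e\cdot x)^-d\mu=\int(e\cdot x)^+d\mu\ge\frac{\cos r}q .
\]
So one of the caps that meet the hemisphere $\{e\cdot x<0\}$ has mass at least $q^{-2}\cos r$, and its center $e'$ has distance greater than $\frac\pi2-r=5r$ from $e$. Stereographic projection sends a point at distance $d$ from the center to $|z|=\tan\frac d2$. Hence a cap of radius $r$ is the half disc of the concentric cap of radius $r'$ with $\tan\frac{r'}2=2\tan\frac r2<\tan r$, and $r'<2r$. The closed caps of radius $r'$ about $e$ and $e'$ are disjoint because $4r<5r$. There are at most $q^2$ such pairs.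
\end{example}

In general, compactness replaces the computation. For open $B\subset M$ the map $\mu\mapsto\mu(B)$ is weak* lower semicontinuous: the continuous functions $\min\{1,k\operatorname{dist}(\cdot,M\setminus B)\}$ increase to the indicator function of $B$ as $k\to\infty$, so $\mu(B)$ is the supremum of their integrals, each of which is continuous in $\mu$.

\begin{proposition}\label{prop:cover}
Let $K$ and $N$ be as in Theorem~\ref{thm:general}. There are $\theta>0$ and finitely many families $(D_1^\alpha,\dots,D_N^\alpha)$, $\alpha=1,\dots,q$, each consisting of isothermal discs with pairwise disjoint closures, such that for every $\mu\in K$ there is $\alpha$ with $\mu(B_i^\alpha)>\theta$ for all $i=1,\dots,N$.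
\end{proposition}

\begin{proof}
Let $\mu\in K$. Choose distinct points $x_1,\dots,x_N$ in the support of $\mu$ and isothermal discs $D_i$ centered at $x_i$ with disjoint closures. Each half disc $B_i$ is a neighborhood of a point of the support, so $\theta_\mu=\frac12\min_i\mu(B_i)>0$. The set $U_\mu=\{\mu'\in\mathcal P(M):\mu'(B_i)>\theta_\mu\text{ for all }i\}$ contains $\mu$ and is open by lower semicontinuity. As a closed subset of $\mathcal P(M)$, the set $K$ is compact, so finitely many $U_\mu$ cover it. Take the corresponding families and let $\theta$ be the smallest of the corresponding $\theta_\mu$.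
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Take $\theta$ and the families from Proposition~\ref{prop:cover}, and let $C$ be the largest of the $q$ constants that Proposition~\ref{prop:discs} assigns to them. Let $u\in H^1(M)$ with $\mu_u\in K$. For a suitable $\alpha$ we have $\int_{B_i^\alpha}e^u\,\mathrm dw\ge\theta\int_Me^u\,\mathrm dw$ for all $i$. Take logarithms, sum over $i$, and apply Proposition~\ref{prop:discs}:
\[
N\log\int_Me^u\,\mathrm dw\le N\log\frac1\theta+\sum_{i=1}^N\log\int_{B_i^\alpha}e^u\,\mathrm dw\le N\log\frac1\theta+\frac1{16\pi}\|\nabla u\|^2+N\bar u+C .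
\]
Division by $N$ gives the theorem with $c=\log\frac1\theta+\frac CN$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sphere}]
The set $K_m$ is weak*-closed because spherical harmonics are continuous. By the definition of $N_m$, no measure in $K_m$ is supported on fewer than $N_m$ points. Apply Theorem~\ref{thm:general} with $K=K_m$ and $N=N_m$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:stable}]
The set $K^b=\{\mu:|\int p_j\,d\mu|\le b\text{ for all }j\}$ is weak*-closed. By Theorem~\ref{thm:general} it suffices to find $b>0$ such that no $\mu\in K^b$ is supported on fewer than $N_m$ points. Otherwise, for each $n$ there is $\mu_n=\sum_{i=1}^{N_m-1}\nu_{i,n}\delta_{x_{i,n}}\in K^{1/n}$ with $\nu_{i,n}\ge0$ of sum $1$. Along a subsequence $\nu_{i,n}\to\nu_i$ and $x_{i,n}\to x_i$, so $\mu_n\to\mu=\sum_i\nu_i\delta_{x_i}$. Then $\int p_j\,d\mu=0$ for all $j$, so $\mu\in K_m$ has at most $N_m-1$ support points, contrary to the definition of $N_m$.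
\end{proof}

\begin{remark}\label{rem:closed}
For $K=\mathcal P(M)$ and $N=1$, Theorem~\ref{thm:general} gives the constant $\frac1{16\pi}$ for all $u\in H^1(M)$; on $\mathbb S^2$ this is \eqref{eq:onofri} up to the additive constant. The theorem fails if $K$ is not closed. The set of absolutely continuous measures on $\mathbb S^2$ contains every $\mu_u$ and satisfies the support hypothesis with $N=2$, but the functions $u_\tau$ of Example~\ref{ex:bubble} exclude the constant $\frac1{32\pi}$.
\end{remark}

\section{Optimality of the constant}\label{sec:sharp}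

We prove Theorem~\ref{thm:sharp}. The number $N$ is finite by Lemma~\ref{lem:carath} applied to $\mu_{u_0}$. The set $K$ is weak*-closed, so (ii) implies (i) by Theorem~\ref{thm:general}. For the converse we construct functions $u_\varepsilon$ that satisfy the constraints exactly, with gain $2L-o(L)$ and energy $32\pi NL+o(L)$, where $L=\log\frac1\varepsilon$. Bubbles placed at the atoms of a minimal measure in $K$ satisfy the constraints only up to an error. We remove the error by adding a small positive background density with the opposite moments.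

Passing to a maximal linearly independent subfamily of the $f_j$ changes neither $K$ nor (i), so we assume that $f_1,\dots,f_l$ are linearly independent. Put $F=(f_1,\dots,f_l)$. A \emph{density} is a positive Lipschitz function $\sigma$ on $M$ with $\int\sigma\,\mathrm dw=1$.

\subsection*{Step 1: backgrounds with prescribed moments}

\begin{lemma}\label{lem:background}
There are a set $\Sigma$ of densities and positive numbers $r_0,\sigma_*,\sigma^*,\Lambda$ such that $\sigma_*\le\sigma\le\sigma^*$ and $|\nabla\sigma|\le\Lambda$ for all $\sigma\in\Sigma$, and every $y\in\mathbb R^l$ with $|y|\le r_0$ equals $\int F\sigma\,\mathrm dw$ for some $\sigma\in\Sigma$.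
\end{lemma}

\begin{proof}
If $l=0$, take $\Sigma=\{1\}$. Let $l\ge1$. The set $\mathcal C$ of vectors $\int F\sigma\,\mathrm dw$, with $\sigma$ a density, is convex and nonempty. Suppose $0$ is not an interior point of $\mathcal C$. By the supporting hyperplane theorem there is $\xi\ne0$ with $\xi\cdot y\ge0$ on $\mathcal C$, so $f=\xi\cdot F$ satisfies $\int f\sigma\,\mathrm dw\ge0$ for all densities and, by scaling, for all positive Lipschitz $\sigma$. If $f<0$ on some open set, take $\sigma=\phi+s$ with $\phi\ge0$ a nonzero Lipschitz function supported there; for small $s>0$ the integral is negative. So $f\ge0$. Since $\int fe^{u_0}\,\mathrm dw=0$ and $e^{u_0}>0$ almost everywhere, the continuous function $f$ vanishes identically, contrary to linear independence.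

Thus $\mathcal C$ contains a simplex that contains a ball $\{|y|\le r_0\}$. Its vertices are $y_k=\int F\sigma_k\,\mathrm dw$, $k=0,\dots,l$. Let $\Sigma$ be the convex hull of $\sigma_0,\dots,\sigma_l$. The map $\sigma\mapsto\int F\sigma\,\mathrm dw$ is linear, so it sends $\Sigma$ onto the simplex, and bounds common to the finitely many $\sigma_k$ pass to convex combinations.
\end{proof}

\subsection*{Step 2: the test functions}

Let $\nu=\sum_{i=1}^N\nu_i\delta_{x_i}\in K$ with distinct $x_i$ and $\nu_i>0$. Fix isothermal discs $D_i$ centered at $x_i$ with disjoint closures and conformal factors $\lambda_i$. Let $0<\varepsilon\le e^{-1}$, so $L\ge1$; constants $C,C_2,\dots$ do not depend on $\varepsilon$. With $r=|z|$ put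
\[
b_\varepsilon(z)=\frac{\varepsilon^2}{(\varepsilon^2+r^2)^2}-\frac{\varepsilon^2}{(\varepsilon^2+1)^2}\ge0\quad(r\le1),\qquad Z_\varepsilon=\int_{\mathbb D}b_\varepsilon\,dz=\frac\pi{(1+\varepsilon^2)^2}\in\Big[\frac\pi4,\pi\Big].
\]
Indeed, the first term integrates to $\pi/(1+\varepsilon^2)$ and the second to $\pi\varepsilon^2/(1+\varepsilon^2)^2$. The subtracted constant makes $b_\varepsilon$ vanish on $\partial\mathbb D$. Let $\beta_{i,\varepsilon}=AZ_\varepsilon^{-1}e^{-2\lambda_i}b_\varepsilon$ in $D_i$ and $\beta_{i,\varepsilon}=0$ elsewhere. This function is Lipschitz, and the factor $e^{-2\lambda_i}$ is chosen so that $\beta_{i,\varepsilon}\,\mathrm dw=Z_\varepsilon^{-1}b_\varepsilon\,dz$ is a radially symmetric probability measure in the chart. We shall use twice that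
\begin{equation}\label{eq:log}
\int_0^1\frac{r^3\,dr}{(\varepsilon^2+r^2)^2}\le\int_0^1\frac{r\,dr}{\varepsilon^2+r^2}=L+\tfrac12\log(1+\varepsilon^2)\le L+1 .
\end{equation}

Since $f_j\in C^2$, in the chart $f_j(z)=f_j(x_i)+\ell(z)+O(r^2)$ uniformly on $\overline{\mathbb D}$, with $\ell$ linear. The linear term integrates to zero by radial symmetry, so by \eqref{eq:log}
\[
\Big|\int f_j\beta_{i,\varepsilon}\,\mathrm dw-f_j(x_i)\Big|\le C\int_0^1\frac{\varepsilon^2r^3\,dr}{(\varepsilon^2+r^2)^2}\le2C\varepsilon^2L .
\]
As $\sum_i\nu_iF(x_i)=0$, the error vector $e_\varepsilon=\sum_i\nu_i\int F\beta_{i,\varepsilon}\,\mathrm dw$ satisfies $|e_\varepsilon|\le C_2\varepsilon^2L$.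

The mass $\eta$ of the background is subject to three demands. It must be at least $|e_\varepsilon|/r_0$, to cancel the error. It must dominate $\varepsilon^2$, to restore the constant subtracted in $b_\varepsilon$. And $\log\frac1\eta$ must be $2L-o(L)$, to keep the gain. All three hold for
\[
\eta=\kappa\varepsilon^2L,\qquad\kappa=\max(1,C_2/r_0).
\]
Let $\varepsilon$ be so small that $\eta<1$. Then $|\frac{1-\eta}\eta e_\varepsilon|\le r_0$, and Lemma~\ref{lem:background} gives $\sigma_\varepsilon\in\Sigma$ with $\int F\sigma_\varepsilon\,\mathrm dw=-\frac{1-\eta}\eta e_\varepsilon$. Set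
\[
\rho_\varepsilon=(1-\eta)\sum_i\nu_i\beta_{i,\varepsilon}+\eta\sigma_\varepsilon,\qquad u_\varepsilon=\log\rho_\varepsilon .
\]
Since $\rho_\varepsilon$ is Lipschitz and $\rho_\varepsilon\ge\eta\sigma_*>0$, the function $u_\varepsilon$ is Lipschitz, hence in $H^1(M)$. Moreover $\int e^{u_\varepsilon}\mathrm dw=1$ and $\int Fe^{u_\varepsilon}\mathrm dw=(1-\eta)e_\varepsilon-(1-\eta)e_\varepsilon=0$.

\subsection*{Step 3: the mean}

Off $\bigcup D_i$ we have $\rho_\varepsilon\le\eta\sigma^*$. In $D_i$, use $b_\varepsilon\le\varepsilon^2r^{-4}$, $Z_\varepsilon\ge\frac\pi4$ and $\varepsilon^2\le\eta$ to get $\rho_\varepsilon\le C_3\varepsilon^2r^{-4}+\eta\sigma^*\le\eta(C_3r^{-4}+\sigma^*)$. The function $\log(C_3r^{-4}+\sigma^*)$ is integrable on $\mathbb D$ and independent of $\varepsilon$. Hence $\bar u_\varepsilon\le\log\eta+C$, that is,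
\begin{equation}\label{eq:mean}
-\bar u_\varepsilon\ge2L-\log L-C .
\end{equation}

\subsection*{Step 4: the energy}

Off $\bigcup D_i$ we have $|\nabla u_\varepsilon|=|\nabla\sigma_\varepsilon|/\sigma_\varepsilon\le\Lambda/\sigma_*$, which contributes a bounded energy. In $D_i$ write $\rho_\varepsilon=P+Q$ with
\[
P=se^{-2\lambda_i}b_\varepsilon,\qquad s=\frac{(1-\eta)\nu_iA}{Z_\varepsilon}\le\frac{4A}\pi,\qquad Q=\eta\sigma_\varepsilon ,
\]
and put $\omega=e^{2\lambda_i}Q/s$, so that $P+Q=se^{-2\lambda_i}(b_\varepsilon+\omega)$. From $|\nabla_zP|\le se^{-2\lambda_i}(|\nabla_zb_\varepsilon|+2b_\varepsilon|\nabla_z\lambda_i|)$ and $|\nabla_z\sigma_\varepsilon|=e^{\lambda_i}|\nabla\sigma_\varepsilon|$ we get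
\[
|\nabla_zu_\varepsilon|\le\frac{|\nabla_zP|}{P+Q}+\frac{|\nabla_zQ|}Q\le\frac{|\nabla_zb_\varepsilon|}{b_\varepsilon+\omega}+2|\nabla_z\lambda_i|+\frac{e^{\lambda_i}\Lambda}{\sigma_*}\le\frac{|\nabla_zb_\varepsilon|}{b_\varepsilon+\omega}+C_4 .
\]
The quotient $|\nabla_zb_\varepsilon|/b_\varepsilon$ is unbounded near $r=1$; here the background is needed. We have $\omega\ge c_1\eta$ with $c_1=\frac\pi{4A}\sigma_*\min_i\inf_{D_i}e^{2\lambda_i}>0$. Once $c_1\kappa L\ge1$, this gives $\omega\ge\varepsilon^2\ge\varepsilon^2/(\varepsilon^2+1)^2$, so $b_\varepsilon+\omega\ge\varepsilon^2/(\varepsilon^2+r^2)^2$. Since $|\nabla_zb_\varepsilon|=4r\varepsilon^2/(\varepsilon^2+r^2)^3$, we obtain, with \eqref{eq:log},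
\[
\frac{|\nabla_zb_\varepsilon|}{b_\varepsilon+\omega}\le\frac{4r}{\varepsilon^2+r^2},\qquad\int_{\mathbb D}\frac{16r^2}{(\varepsilon^2+r^2)^2}\,dz=32\pi\int_0^1\frac{r^3\,dr}{(\varepsilon^2+r^2)^2}\le32\pi(L+1).
\]
By conformal invariance and the triangle inequality in $L^2(\mathbb D,dz)$, the energy of $u_\varepsilon$ in $D_i$ is at most $\big(\sqrt{32\pi(L+1)}+\sqrt\pi\,C_4\big)^2$. Altogether
\begin{equation}\label{eq:energy}
\|\nabla u_\varepsilon\|^2\le32\pi NL+C\sqrt L .
\end{equation}

\subsection*{Step 5: conclusion}

Assume (i). Since $\int e^{u_\varepsilon}\mathrm dw=1$, statement (i) for $u_\varepsilon$ reads $-\bar u_\varepsilon\le a\|\nabla u_\varepsilon\|^2+c$. By \eqref{eq:mean} and \eqref{eq:energy},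
\[
2L-\log L-C\le a\big(32\pi NL+C\sqrt L\big)+c .
\]
Divide by $L$ and let $\varepsilon\to0$ to get $2\le32\pi Na$, which is (ii). For the last assertion of the theorem take $M=\mathbb S^2$, let $f_1,\dots,f_l$ be a basis of the span of the harmonics of degrees $1,\dots,m$, and let $u_0=0$; then $K=K_m$ and $N=N_m$. This proves Theorem~\ref{thm:sharp}. \qed

\begin{remark}\label{rem:sharp}
The function $u_0$ is used in Lemma~\ref{lem:background} and for the finiteness of $N$, and it cannot be omitted. For the single constraint $f_1=1-x_3$ on $\mathbb S^2$, the set $K$ consists of the Dirac mass at the north pole and $N=1$, but no $u$ satisfies $\int f_1e^u\,\mathrm dw=0$, so (i) holds vacuously for every $a>0$. The regularity $f_j\in C^2$ is used only for the bound $|e_\varepsilon|\le C_2\varepsilon^2L$. An error of order $\varepsilon^\gamma$ with $\gamma<2$ would require $\eta$ of order $\varepsilon^\gamma$ in this construction, and Step~3 would then give $\gamma L$ in place of $2L$.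
\end{remark}

\begin{thebibliography}{9}

\bibitem{ChangHang} Chang and Hang, 2020.

\bibitem{GuiMoradifam} Gui and Moradifam, \emph{The sphere covering inequality and its applications}, Invent. Math., 2018.

\bibitem{Moser} Moser, 1971.

\bibitem{Talk} \emph{Optimal Chang-Yang's Inequality For Axially Symmetric Functions On $\mathbb S^4$ And $\mathbb S^6$}, \texttt{https://wpd.ugr.es/\textasciitilde{}imag/cms/\allowbreak wp-content/uploads/\allowbreak talkinGranada-2023-06-30.pdf}.

\end{thebibliography}
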